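\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}

\title{Linear-time mixing on the hypercube\\ by a clock stored in parities}


\begin{abstract}
We construct, for every $n\ge 5$, a time-homogeneous non-reversible Markov chain on $\{0,1\}^n$ that changes at most one coordinate per step, has uniform stationary distribution, and has total variation mixing time at most $102\,n$. This answers affirmatively a question posed at a Simons workshop. The idea is to store a clock in $O(\log n)$ parities of the coordinates, so that a single flip can advance the clock and refresh a data bit at the same time. A second chain, whose clock runs at two speeds resampled on many length scales, mixes in time $O(n)$ also in the $L^\infty$ sense. Both bounds are optimal up to constants.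
\end{abstract}

\section{The question and the results}

Let $Q_n=\{0,1\}^n$, with two vertices adjacent when they differ in one coordinate, and let $\pi$ be the uniform distribution on $Q_n$. Call a Markov chain on $Q_n$ with transition matrix $P$ \emph{admissible} if it is time-homogeneous, at each step moves along an edge of $Q_n$ or holds, and has $\pi$ as a stationary distribution. The last condition says that $P$ is doubly stochastic: its columns also sum to $1$. Holding is allowed because a chain that always moves is periodic, $Q_n$ being bipartite. Put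
\begin{gather*}
d_{\mathrm{TV}}(t)=\max_x\|P^t(x,\cdot)-\pi\|_{TV},\qquad
\mathrm{sep}(t)=\max_{x,z}\Bigl(1-\frac{P^t(x,z)}{\pi(z)}\Bigr),\\
d_\infty(t)=\max_{x,z}\bigl|2^nP^t(x,z)-1\bigr| ,
\end{gather*}
and let $t_{mix}$ be the least $t$ with $d_{\mathrm{TV}}(t)\le\frac14$. For an admissible chain all three distances are non-increasing in $t$. Since $\|\mu-\pi\|_{TV}=\sum_z(\pi(z)-\mu(z))^+=\frac12\sum_z|\mu(z)-\pi(z)|$, we have $d_{\mathrm{TV}}\le \mathrm{sep}\le d_\infty$ and $d_{\mathrm{TV}}\le\frac12d_\infty$.

Open Question 10.2 of \cite{simons} asks whether some admissible chain, not necessarily reversible, mixes in time $O(n)$. Known facts are that a reversible chain achieves $O(n\log n)$, and that $O(n)$ is possible if occasional transitions between vertices at distance $2$ are also allowed.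

\begin{theorem}\label{thm:A}
Let $n\ge5$ and $M=2^{\lceil\log_2n\rceil}\in[n,2n)$. There is an admissible non-reversible chain with
\[
P^{3M}(x,z)\ \ge\ \tfrac{2}{25}\,\pi(z)\qquad\text{for all }x,z\in Q_n .
\]
Hence $d_{\mathrm{TV}}(3Mk)\le\mathrm{sep}(3Mk)\le(23/25)^k$ for all $k\ge1$. In particular $t_{mix}\le51M\le102\,n$.
\end{theorem}

For the finitely many $n\le4$ one may use the lazy simple random walk, which does not affect the order $O(n)$. So the answer to the question is yes.

\begin{theorem}\label{thm:B}
There are an absolute constant $C$ and, for every $n\ge1$, an admissible chain with $d_\infty(t)\le\varepsilon$ for all $\varepsilon\in(0,1)$ and all $t\ge Cn(1+\log(1/\varepsilon))$.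
\end{theorem}

\begin{proposition}\label{prop:C}
Every chain on $Q_n$ that moves only along edges or holds has $t_{mix}\ge n/2$. For $t<n$ it has $\mathrm{sep}(t)=1$ and $d_\infty(t)\ge1$.
\end{proposition}

\begin{proof}
The law $P^t(x,\cdot)$ lives on the Hamming ball $B(x,t)$. If $t<n/2$, this ball is disjoint from the ball of radius $t$ around the antipode $\bar x$, so $|B(x,t)|\le2^{n-1}$ and $\|P^t(x,\cdot)-\pi\|_{TV}\ge\frac12$. If $t<n$, then $P^t(x,\bar x)=0$.
\end{proof}

Thus the optimal order is $\Theta(n)$ in total variation, separation and $L^\infty$. We do not determine the leading constant.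

\paragraph{Where the difficulty lies.}
Simple random walk picks coordinates at random, so, as in the coupon collector problem, it typically takes of the order of $n\log n$ steps until every coordinate has been touched. Refreshing the coordinates in a fixed order would take $n$ steps, but a time-homogeneous chain must then carry in its state the information which coordinate is next. Suppose we reserve $m\approx\log_2n$ coordinates for a clock $c\in\mathbb Z_M$, $M=2^m$, coded so that $c\to c+1$ is a single flip. One would like to advance the clock and, with probability $\frac12$, flip the data bit belonging to $c$. That is a move of length $2$. If instead each step \emph{either} advances the clock \emph{or} refreshes the current bit, with probability $\frac12$ each, then in each revolution every data bit is missed with probability $\frac12$. After $k$ revolutions about a fraction $2^{-k}$ of the bits has never been touched, and about $\log_2 n$ revolutions are needed to touch all of them.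

Section~\ref{sec:parity} removes this obstacle. A second one remains: the clock itself has to become uniform on $\mathbb Z_M$ in time $O(M)$. If the clock advances with the same fixed probability at every step, its fluctuations after $M$ steps are only of order $\sqrt M$. Sections~\ref{sec:A} and~\ref{sec:B} give two ways to create fluctuations of order $M$.

\section{A clock stored in parities}\label{sec:parity}

\subsection{The smallest case}

Take $n=3$ and write a vertex as $(g_2g_1,y)$. Let $M=4$ and list $Q_2$ in the cyclic order $00,01,11,10$, numbered $0,1,2,3$; consecutive words differ in one bit. Let $y$ be the only data bit, to be refreshed when the clock goes from $0$ to $1$, a step at which the list flips the last bit. Define the clock to be the number $c$ of the word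
\[
(g_2,\ g_1\oplus y)
\]
rather than of $(g_2,g_1)$. When $c=0$, flipping $g_1$ advances the clock to $1$ and leaves $y$ alone, while flipping $y$ advances the clock to $1$ \emph{and} changes $y$. Choosing between the two with probability $\frac12$ each makes $y$ a fair coin, in one step of length one. At $c=1,2,3$ we advance the clock by flipping $g_2,g_1,g_2$, respectively. As Figure~\ref{fig:cube} shows, the vertices with $c=0$ and with $c=1$ are the two diagonals of a face of the cube.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=1.25,every node/.style={circle,draw,inner sep=2pt,font=\small}]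
\node (A) at (0,0) {$0$};
\node (B) at (2.2,0) {$1$};
\node (C) at (2.2,2.2) {$0$};
\node (D) at (0,2.2) {$1$};
\node (E) at (1.1,0.8) {$3$};
\node (F) at (3.3,0.8) {$2$};
\node (G) at (3.3,3.0) {$3$};
\node (H) at (1.1,3.0) {$2$};
\draw[dashed,gray] (E)--(H);
\draw[dashed,gray] (F)--(G);
\draw[->,thick] (A)--(B);
\draw[->,thick] (A)--(D);
\draw[->,thick] (C)--(B);
\draw[->,thick] (C)--(D);
\draw[->] (B)--(F);
\draw[->] (D)--(H);
\draw[->] (F)--(E);
\draw[->] (H)--(G);
\draw[->] (E)--(A);
\draw[->] (G)--(C);
\end{tikzpicture}
\caption{A clock with four positions and one data bit on the $3$-cube. The horizontal coordinate is $g_1$, the vertical one is the data bit $y$, and depth is $g_2$. Each vertex shows its clock value, the number of $(g_2,g_1\oplus y)$ in the list $00,01,11,10$. Arrows advance the clock. Thick arrows, of probability $\frac12$ each, go from position $0$ to position $1$ and replace $y$ by a fair coin; thin arrows have probability $1$ and preserve $y$. Dashed edges are unused.}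
\label{fig:cube}
\end{figure}

\subsection{The general construction}

Let $M=2^m$ with $m\ge1$, and let $\gamma:\mathbb Z_M\to Q_m$ be the reflected Gray code: for $0\le c<M$, $\gamma(c)$ is the bitwise sum $c\oplus\lfloor c/2\rfloor$ of binary expansions, with bits numbered from the lowest, $1,\dots,m$. It is a bijection, since the bits of $c$ can be recovered from the top down. If $0\le c<M-1$ and $2^\nu$ is the largest power of $2$ dividing $c+1$, then $c\oplus(c+1)=2^{\nu+1}-1$, hence $\gamma(c)\oplus\gamma(c+1)=(2^{\nu+1}-1)\oplus(2^\nu-1)=2^\nu$, a single bit. Also $\gamma(M-1)=M/2$ differs from $\gamma(0)=0$ in the top bit only. So, with $e_k$ denoting the $k$-th unit vector,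
\[
\gamma(c)\oplus\gamma(c+1)=e_{\kappa(c)}\quad(c\in\mathbb Z_M),\qquad \kappa(c)=1\ \text{ for even } c .
\]

Split the coordinates as $x=(g,h)\in Q_m\times Q_{n-m}$. Give each coordinate $h_k$ a \emph{tag} $\tau_k\in\{0,e_1,\dots,e_m\}$ and define the clock
\[
c(x)=\gamma^{-1}\Bigl(g\oplus\bigoplus_k h_k\tau_k\Bigr)\in\mathbb Z_M .
\]
So the $m$ bits of $\gamma(c(x))$ are parities of coordinates of $x$.

\begin{lemma}\label{lem:parity}
The map $x\mapsto(c,h)$ is a bijection $Q_n\to\mathbb Z_M\times Q_{n-m}$. In these variables:
flipping $g_{\kappa(c)}$ takes $(c,h)$ to $(c+1,h)$;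
flipping $h_k$ takes $(c,h)$ to $(c+1,h\oplus e_k)$ if $\tau_k=e_{\kappa(c)}$, and to $(c,h\oplus e_k)$ if $\tau_k=0$.
\end{lemma}

\begin{proof}
Given $h$, the word $g$ is determined by $\gamma(c)$. A flip of $g_{\kappa(c)}$, or of $h_k$ with $\tau_k=e_{\kappa(c)}$, adds $e_{\kappa(c)}$ to $\gamma(c)$ and so gives $\gamma(c+1)$; a flip with tag $0$ does not change $\gamma(c)$.
\end{proof}

A step that takes the clock from $c$ to $c+1$ is called a \emph{tick} from position $c$. Both chains below have the following form.
\begin{itemize}
\item $h=(b,y)$ consists of one control bit $b$ and $N=n-m-1$ data bits $y_1,\dots,y_N$. Distinct \emph{data positions} $p_1,\dots,p_N\in\mathbb Z_M$ are fixed, and $y_i$ has the tag $e_{\kappa(p_i)}$.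
\item Every step flips one coordinate or holds, and the clock changes only by ticks.
\item A tick from $p_i$ is made by flipping $g_{\kappa(p_i)}$ or $y_i$, with conditional probability $\frac12$ each; by Lemma~\ref{lem:parity} both are ticks, and both leave $b$ alone. Data bits are never flipped otherwise.
\item The probabilities of the possible changes of $(c,b)$ depend on $(c,b)$ only.
\end{itemize}
Then $(c,b)$ is a Markov chain by itself, the \emph{clock chain}, and the whole chain can be generated by running the clock chain and, at each tick from a data position $p_i$, adding to $y_i$ a fair coin independent of everything else.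

\begin{lemma}\label{lem:fresh}
Conditionally on a path of the clock chain up to time $t$ that contains at least $M$ ticks, $y(t)$ is uniform on $Q_N$.
\end{lemma}

\begin{proof}
The clock changes only by ticks, so among $M$ successive ticks there is one from each position. So each $y_i(t)$ is $y_i(0)$ plus a sum of at least one fair coin, and different $i$ use disjoint sets of independent coins.
\end{proof}

We also use the following standard fact (Doeblin's argument).

\begin{lemma}\label{lem:doeblin}
Let $K$ be a stochastic matrix on a finite set with stationary law $\mu$, and let $0<\beta<1$ with $K(x,z)\ge\beta\mu(z)$ for all $x,z$. Then $K^k(x,z)\ge(1-(1-\beta)^k)\mu(z)$ and $\|K^k(x,\cdot)-\mu\|_{TV}\le(1-\beta)^k$ for $k\ge0$.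
\end{lemma}

\begin{proof}
Let $\Pi$ have all rows equal to $\mu$, and write $K=\beta\Pi+(1-\beta)K'$. Then $K'$ is stochastic and $\mu K'=\mu$, so $\Pi K'=K'\Pi=\Pi^2=\Pi$. Expanding, $K^k=(1-(1-\beta)^k)\Pi+(1-\beta)^kK'^k$. This gives the first bound, and the second follows since $\|K^k(x,\cdot)-\mu\|_{TV}=\sum_z(\mu(z)-K^k(x,z))^+$.
\end{proof}

\section{A clock that stops: proof of Theorem~\ref{thm:A}}\label{sec:A}

To spread the clock over $\mathbb Z_M$ in time $O(M)$ we let the control bit stop and restart it, at rate $1/M$: over a time of order $M$, the total time during which the clock is stopped is then itself spread over a range of order $M$.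

\subsection{The chain}
Let $n\ge5$, $m=\lceil\log_2n\rceil$, $M=2^m\ge8$, $\lambda=1/M$, and $N=n-m-1\ge1$, so $N<M$. The control bit is called $a$ and has tag $0$; the data positions are $p_i=i-1$. From $x=(g,a,y)$ with clock $c=c(x)$:
\begin{itemize}
\item if $a=1$ (clock stopped): flip $a$ with probability $\lambda$, else hold;
\item if $a=0$ (clock running): flip $a$ with probability $\lambda$; with probability $1-\lambda$ tick, that is, if $0\le c\le N-1$ flip $g_{\kappa(c)}$ or $y_{c+1}$ with conditional probability $\frac12$ each, and if $c\ge N$ flip $g_{\kappa(c)}$.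
\end{itemize}
Every step flips one coordinate or holds. The chain is doubly stochastic: in the variables $(a,c,y)$, the total probability entering $(1,c,y)$ is $1-\lambda$ from itself plus $\lambda$ from $(0,c,y)$. The total entering $(0,c,y)$ is $\lambda$ from $(1,c,y)$ plus $1-\lambda$ from ticks; the latter comes from $(0,c-1,y)$ alone if $c-1$ is not a data position, and in two halves from $(0,c-1,y)$ and $(0,c-1,y\oplus e_i)$ if $c-1=p_i$. It is non-reversible: a tick has positive probability, but no move takes $c+1$ to $c$.

\subsection{The law at time $3M$}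
The bit $a$ is an autonomous two-state chain that switches with probability $\lambda$ at each step. Let $S_t$ be the number of ticks up to time $t$, that is, the number of steps $0\to0$ of $a$; then $c_t=c_0+S_t$ in $\mathbb Z_M$. Let $x$ have control bit $a_0$ and clock $c_0$, let $z$ have variables $(a',c',y')$, and let $s$ be the element of $[M,2M-1]$ with $s\equiv c'-c_0$ modulo $M$. By Lemma~\ref{lem:fresh},
\begin{equation}\label{eq:A1}
P^t(x,z)\ \ge\ 2^{-N}\,\mathbb P(S_t=s,\ a_t=a').
\end{equation}
So it suffices to show that, at $t=3M$, each value $s\in[M,2M-1]$ has probability at least of order $1/M$, jointly with either value of $a_t$. For this we keep only paths of $a$ with one switch or two. Two switches cost $\lambda^2=M^{-2}$, but the switching times can be chosen in at least $M$ ways. Let $t=3M$.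
\begin{itemize}
\item $a_0\ne a'$, one switch. The path must have $s$ steps $0\to0$ and $t-1-s\ge M$ steps $1\to1$, so there is exactly one. Its probability is $\lambda(1-\lambda)^{t-1}\ge\lambda(1-\lambda)^t$.
\item $a_0=a'=0$, two switches. There are $t-2-s\ge M-1$ steps $1\to1$ in the middle, and the $s$ steps $0\to0$ can be divided in $s+1\ge M$ ways between the first and the last run. The total probability is $(s+1)\lambda^2(1-\lambda)^{t-2}\ge\lambda(1-\lambda)^t$.
\item $a_0=a'=1$, two switches. The $s$ steps $0\to0$ are in the middle, and the $t-2-s$ steps $1\to1$ can be divided in $t-1-s\ge M$ ways. The total probability is at least $M\lambda^2(1-\lambda)^{t-2}\ge\lambda(1-\lambda)^t$.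
\end{itemize}
Since $(1-1/M)^M$ increases with $M\ge8$,
\[
\mathbb P(S_{3M}=s,\ a_{3M}=a')\ \ge\ \frac1M\Bigl(1-\frac1M\Bigr)^{3M}\ \ge\ \frac1M\Bigl(\frac78\Bigr)^{24}\ \ge\ \frac{0.04}{M};
\]
indeed $(7/8)^8>0.343$ and $0.343^3>0.04$. As $2^n=2M\cdot2^N$, \eqref{eq:A1} gives $P^{3M}(x,z)\ge0.08\cdot2^{-n}=\frac2{25}\pi(z)$.

Lemma~\ref{lem:doeblin} with $K=P^{3M}$, $\beta=\frac2{25}$ gives $d_{\mathrm{TV}}(3Mk)\le\mathrm{sep}(3Mk)\le(23/25)^k$. Since $(23/25)^{17}<0.243<\frac14$, we get $t_{mix}\le51M\le102n$, which proves Theorem~\ref{thm:A}. \qed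

\section{A clock with two speeds: proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{What has to change}
The chain of Section~\ref{sec:A} does not mix in $L^\infty$ in time $O(n)$. If $x$ has $a=1$, then $P^t(x,x)\ge(1-\frac1M)^t\ge4^{-t/M}$, so $d_\infty(t)\ge2^{n-2t/M}-1\ge1$ for all $t\le(n-1)M/2$. In general, if the chain started at $x$ holds throughout the first $t$ steps with probability $\rho$, then $d_\infty(t)\ge2^n\rho-1$; so for mixing in time $O(n)$ a stop of length of order $n$ must be exponentially unlikely. We ensure this by letting the clock always tick at a rate bounded below. The control bit, now called $d$, chooses between two positive speeds, and this choice has to produce fluctuations of order $M$.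

Suppose that $d$ selects tick probability $\frac12$ or $\frac14$ and is resampled at certain \emph{reset} positions. Crossing an interval of $\ell$ positions between resets then takes about $2\ell$ or $4\ell$ steps. If there is only one reset per revolution, the time of a revolution concentrates near $2M$ and $4M$, within $O(\sqrt M)$; if there are resets everywhere, it has fluctuations $O(\sqrt M)$. In terms of characteristic functions, an interval of length $\ell$ contributes a factor with two terms whose phases at a small frequency $\xi$ are about $2\ell\xi$ and $4\ell\xi$. This factor is bounded away from $1$ in modulus when the difference $2\ell\xi$ is bounded away from $2\pi\mathbb Z$, so intervals of length $\ell$ take care of frequencies $\xi\approx1/\ell$, within a constant factor. We need all scales from $M$ down, and several intervals of each scale. With $2^j$ intervals of length $M4^{-j}$, $j\ge1$, the total length is at most $\sum_jM2^{-j}\le M$, while a frequency $\xi\approx4^j/M$ is damped by $\eta^{2^j}\approx\eta^{\sqrt{M\xi}}$ with some $\eta<1$, faster than any power of $M\xi$.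 The scales may stop at $M^{1/4}$: frequencies above $M^{-1/4}$ are damped by the randomness of the individual holding times.

\subsection{The chain}
Throughout, $n$ is larger than a suitable absolute constant. For each of the remaining finitely many $n$ we take the lazy simple random walk, for which $d_\infty(t)\to0$ exponentially fast because it is irreducible and aperiodic, and enlarge $C$.

Let $m=\lceil\log_2n\rceil+1$, so that $2n\le M=2^m<4n$; let $N=n-m-1$ and $J=\lfloor3m/8\rfloor$. Partition the cycle $\mathbb Z_M$ into consecutive intervals, in any order: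
\[
2^j\ \text{ intervals of length } L_j=M4^{-j}\quad(1\le j\le J),\qquad\text{and one of length } M2^{-J}.
\]
The lengths add up to $M(1-2^{-J})+M2^{-J}=M$. Since $\frac m4\le m-2J<\frac m4+2$,
\begin{equation}\label{eq:LJ}
M^{1/4}\le L_J<4M^{1/4},
\end{equation}
and all lengths are even, being powers of $2$ greater than $1$. There are $R=2^{J+1}-1$ intervals. Place them so that the $r$-th one is $\{a_{r-1}+1,\dots,a_r\}$ with $a_0=0$ and $a_R=M\equiv0$, and let $A=\{a_1,\dots,a_R\}\ni0$ be the set of reset positions. All resets are even, so $\kappa=1$ on $A$. As $R\le M/2$ and $N\le M/2$, we can choose distinct data positions $p_1,\dots,p_N\notin A$. The control bit $d$ gets the tag $e_1$. This is why the lengths are even: since $d$ has only this tag, flipping it is a tick only at positions with $\kappa=1$. The data positions avoid $A$ because a single flip cannot refresh both $d$ and a data bit.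

Let
\[
\alpha_0=\tfrac12,\quad\alpha_1=\tfrac14,\qquad q_d=\frac{\alpha_d}{\alpha_0+\alpha_1}:\quad q_0=\tfrac23,\ q_1=\tfrac13 .
\]
From a vertex with variables $(c,d,y)$, hold with probability $1-\alpha_d$ and tick with probability $\alpha_d$. A tick is performed as follows:
\begin{itemize}
\item if $c=p_i$: flip $g_{\kappa(c)}$ or $y_i$, with conditional probability $\frac12$ each;
\item if $c\in A$: flip $g_1$ with conditional probability $q_d$, or $d$ with conditional probability $q_{1-d}$;
\item otherwise flip $g_{\kappa(c)}$.
\end{itemize}
By Lemma~\ref{lem:parity} each of these advances $c$ by one. A tick from a reset position replaces $d$ by a sample from $q$, independent of the past.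

The chain is doubly stochastic. Into $(c,d,y)$ there flows $1-\alpha_d$ from holding. If $c-1\notin A$, ticks bring $\alpha_d$, all of it from $(c-1,d,y)$, or half each from $(c-1,d,y)$ and $(c-1,d,y\oplus e_i)$ when $c-1=p_i$. If $c-1\in A$, ticks bring $\sum_{d'}\alpha_{d'}q_d=\alpha_d$; this is the reason for taking $q_d$ proportional to $\alpha_d$.

\subsection{Reduction to the clock chain}
Let $H$ be the transition matrix of the clock chain $(c,d)$ on $V=\mathbb Z_M\times\{0,1\}$; it is doubly stochastic by the same computation. Let $U_t$ be the number of ticks up to time $t$. Each step is a tick with conditional probability at least $\frac14$, so $U_t$ stochastically dominates a binomial variable with parameters $t$ and $\frac14$. For $t\ge8M$ we have $M\le\frac12\cdot\frac t4$, and the Chernoff bound $\mathbb P(X\le\frac12\mathbb EX)\le e^{-\mathbb EX/8}$ for binomial $X$ gives $\mathbb P(U_t<M)\le e^{-t/32}$. Let $v$ be the clock state of $x$, and let $z$ have clock state $w$ and data $y$. By Lemma~\ref{lem:fresh}, restricted to $\{U_t\ge M\}$ the probability of being at $z$ is exactly $2^{-N}$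 times that of being at clock state $w$. So $|P^t(x,z)-2^{-N}H^t(v,w)|\le\mathbb P(U_t<M)$. As $2^n=2M\cdot2^N$,
\begin{equation}\label{eq:red}
d_\infty(t)\ \le\ \max_{v,w\in V}\bigl|2M\,H^t(v,w)-1\bigr|+2^ne^{-t/32}\qquad(t\ge8M).
\end{equation}
It remains to show that $H$ mixes in time $O(M)$ in the $L^\infty$ sense. We first show that the duration of a revolution has a law that is smooth at scale $M$ (Lemma~\ref{lem:fourier}), then deduce bounds of order $1/M$ for the renewal probabilities (Lemma~\ref{lem:renewal}), and finally for the entries of a power of $H$ (Lemma~\ref{lem:clock}).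

\subsection{The time of a revolution}
Call $s\ge1$ a \emph{renewal} if the step into time $s$ is a tick from position $0$. Just after a renewal the clock is at position $1$, with $d$ of law $q$ and independent of the past. So the times between successive renewals are independent copies of
\[
T=\sum_{r=1}^RT_r ,
\]
where the $T_r$ are independent and $T_r$ is the time to cross interval $r$. If $\ell_r$ is its length, then $T_r$ is, given $d_r$ of law $q$, a sum of $\ell_r$ independent $\mathrm{Geom}(\alpha_{d_r})$ variables. Here $\mathrm{Geom}(\alpha)$ has mass $\alpha(1-\alpha)^{k-1}$ at $k\ge1$, mean $1/\alpha$, variance $(1-\alpha)/\alpha^2$, and characteristic function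
\[
\psi_\alpha(\xi)=\frac{\alpha e^{i\xi}}{1-(1-\alpha)e^{i\xi}} .
\]
In particular $T\ge M$ and $\mathbb ET=M(\frac23\cdot2+\frac13\cdot4)=\frac83M$. Let $\varphi(\xi)=\mathbb Ee^{i\xi T}$.

\begin{lemma}\label{lem:fourier}
There are absolute constants $K,M_0$ such that $|\varphi(\xi)|\le K(M|\xi|)^{-3}$ for $0<|\xi|\le\pi$ and $M\ge M_0$.
\end{lemma}

\begin{proof}
We may take $\xi>0$. We have
\[
\varphi=\prod_{r=1}^R\varphi_{\ell_r},\qquad \varphi_\ell=q_0\,\psi_{1/2}^{\,\ell}+q_1\,\psi_{1/4}^{\,\ell},
\]
and every factor has modulus at most $1$. Put $\xi_0=\frac{\pi}{8M^{1/4}}$. We bound $|\varphi|$ in three ranges, each time with some absolute $K$; the largest one serves.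

\emph{High frequencies, $\xi_0\le\xi\le\pi$.} Since $|1-(1-\alpha)e^{i\xi}|^2=\alpha^2+2(1-\alpha)(1-\cos\xi)$,
\[
|\psi_\alpha(\xi)|^{-2}=1+\frac{2(1-\alpha)}{\alpha^2}(1-\cos\xi),\qquad \frac{2(1-\alpha)}{\alpha^2}=4\text{ or }24\ \text{ for }\alpha=\tfrac12\text{ or }\tfrac14 .
\]
With $1-\cos\xi=2\sin^2\frac\xi2\ge2\xi^2/\pi^2$ this gives $|\psi_\alpha|^{-2}\ge1+u$, where $u=8\xi^2/\pi^2\le8$. From $\ln(1+u)\ge\frac u{1+u}\ge\frac u9$ we get $|\psi_\alpha|\le e^{-u/18}\le e^{-\xi^2/25}$, because $\frac{4}{9\pi^2}\ge\frac1{25}$. The interval lengths add up to $M$, so $|\varphi|\le e^{-M\xi^2/25}\le e^{-\pi^2\sqrt M/1600}$. For suitable $K$ this is at most $K(\pi M)^{-3}\le K(M\xi)^{-3}$.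

\emph{Middle frequencies, $\frac\pi{2M}\le\xi\le\xi_0$.} Since $L_j=L_{j-1}/4$ (with $L_0=M$), the ranges $[\frac\pi{8L_j},\frac\pi{2L_j})$, $1\le j\le J$, tile $[\frac\pi{2M},\frac\pi{2L_J})$, and $\frac\pi{2L_J}>\xi_0$ by \eqref{eq:LJ}. So there is $j$ such that, with $\ell=L_j$, $2\ell\xi\in[\frac\pi4,\pi)$. An argument of $\psi_\alpha(\xi)$ is
\[
\theta_\alpha(\xi)=\xi+\arctan\frac{(1-\alpha)\sin\xi}{1-(1-\alpha)\cos\xi},
\]
an odd smooth function with $\theta_\alpha'(0)=1+\frac{1-\alpha}{\alpha}=\frac1\alpha$. Its Taylor expansion at $0$ has no quadratic term, so there is an absolute $K_0$ with $|\theta_\alpha(\xi)-\xi/\alpha|\le K_0\xi^3$ for $0\le\xi\le1$ and $\alpha\in\{\frac12,\frac14\}$. The phase difference $\Delta=\ell(\theta_{1/4}(\xi)-\theta_{1/2}(\xi))$ of the two terms of $\varphi_\ell$ satisfies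
\[
|\Delta-2\ell\xi|\le2K_0\ell\xi^3=K_0\,(2\ell\xi)\,\xi^2\le\pi K_0\xi_0^2\le\tfrac\pi{20}
\]
for $M$ large. So $\Delta\in[\frac\pi5,\frac{21\pi}{20}]$ and $\cos\Delta\le\cos\frac\pi5<0.81$. With $\rho_0=|\psi_{1/2}|^\ell\le1$ and $\rho_1=|\psi_{1/4}|^\ell\le1$,
\[
|\varphi_\ell|^2=q_0^2\rho_0^2+q_1^2\rho_1^2+2q_0q_1\rho_0\rho_1\cos\Delta\ \le\ \tfrac59+\tfrac49\max(\cos\Delta,0)\ <\ 0.92 .
\]
Put $\eta=\sqrt{0.92}$. At least $2^j$ intervals have length $\ell$, and $4^j=M/\ell>2M\xi/\pi$. Therefore $|\varphi(\xi)|\le\eta^{2^j}\le\eta^{\sqrt{2M\xi/\pi}}\le K(M\xi)^{-3}$ for suitable $K$.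

\emph{Low frequencies, $\xi<\frac\pi{2M}$.} Here $|\varphi|\le1\le K(M\xi)^{-3}$ if $K\ge(\pi/2)^3$.
\end{proof}

From now on $M\ge M_0$. Let $f(s)=\mathbb P(T=s)=\frac1{2\pi}\int_{-\pi}^\pi\varphi(\xi)e^{-i\xi s}\,d\xi$. Using $|\varphi|\le1$ for $|\xi|\le1/M$ and Lemma~\ref{lem:fourier} beyond, we get
\begin{equation}\label{eq:local}
\begin{aligned}
f(s)&\le\frac1{2\pi}\int_{-\pi}^\pi|\varphi(\xi)|\,d\xi\le\frac1{2\pi}\cdot\frac{2+K}{M}=:\frac{C_2}M,\\
|f(s+1)-f(s)|&\le\frac1{2\pi}\int_{-\pi}^\pi|\xi|\,|\varphi(\xi)|\,d\xi\le\frac1{2\pi}\cdot\frac{1+2K}{M^2}=:\frac{C_3}{M^2}.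
\end{aligned}
\end{equation}
The second bound is where decay faster than $(M|\xi|)^{-2}$ is used. It says that $f$ is smooth at scale $M$; together with the first moment of $T$ this will give lower bounds for probabilities of single values.

\subsection{Renewal probabilities}
Let $W_k$ be a sum of $k$ independent copies of $T$, and let $u(s)=\sum_{k\ge0}\mathbb P(W_k=s)$; thus $u(0)=1$, and for $s\ge1$, $u(s)$ is the probability that $s$ steps after a renewal there is again a renewal.

\begin{lemma}\label{lem:renewal}
There are absolute constants $C_1\ge52$ (an integer), $C_u$ and $c_u>0$ such that, for $M$ large, $u(s)\le C_u/M$ for $1\le s\le C_1M$, and $u(s)\ge c_u/M$ for $(C_1-16)M\le s\le C_1M$.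
\end{lemma}

\begin{proof}
The idea of the lower bound is that $f$ is of order $1/M$ on a window of width of order $M$; convolution widens the window, and the windows of consecutive $W_k$ eventually overlap.

\emph{A lower bound for $f$.} By Markov's inequality $\mathbb P(T\le\frac{16}3M)\ge\frac12$. Since $T\ge M$ and $[M,\frac{16}3M]$ contains at most $\frac{16}3M$ integers, some integer $s_0$ in it has $f(s_0)\ge\frac3{32M}$. Put $\delta=\min(1,\frac3{64C_3})$. By \eqref{eq:local}, $f(s)\ge\frac3{64M}$ for every integer $s$ with $|s-s_0|\le\delta M$.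

\emph{Sums.} We claim that for each $k\ge1$ there is an absolute $c_k>0$ such that, if $M\ge\frac4\delta$,
\[
\mathbb P(W_k=s)\ge\frac{c_k}M\qquad\text{for every integer $s$ with } |s-ks_0|\le\tfrac12k\delta M .
\]
For $k=1$ this holds with $c_1=\frac3{64}$. Assume it for $k$, and let $e=s-(k+1)s_0$ with $|e|\le\frac12(k+1)\delta M$. For each integer $\rho$ in
\[
[-\delta M,\delta M]\cap\bigl[e-\tfrac12k\delta M,\ e+\tfrac12k\delta M\bigr]
\]
we have $f(s_0+\rho)\ge\frac3{64M}$ and $\mathbb P(W_k=s-s_0-\rho)\ge\frac{c_k}M$. The intersection has length $\min(2\delta M,\ k\delta M,\ \delta M+\frac12k\delta M-|e|)\ge\frac12\delta M$, so it contains at least $\frac12\delta M-1\ge\frac14\delta M$ integers. Summing over $\rho$, the claim holds for $k+1$ with $c_{k+1}=\frac{3\delta}{256}c_k$.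

\emph{Covering.} Let $k_0=\lceil\frac{16}{3\delta}\rceil\ge6$ and $C_1=16+6k_0\ge52$. Put $I_k=[k(s_0-\frac12\delta M),k(s_0+\frac12\delta M)]$. For $k\ge k_0$ we have $s_0\le\frac{16}3M\le k\delta M$, so $(k+1)(s_0-\frac12\delta M)\le k(s_0+\frac12\delta M)$, that is, $I_k$ and $I_{k+1}$ overlap. Hence every $s\ge k_0s_0$ lies in some $I_k$ with $k\ge k_0$. Now let $(C_1-16)M\le s\le C_1M$. Then $s\ge6k_0M\ge k_0s_0$, so $s\in I_k$ for some $k\ge k_0$. As $s_0-\frac12\delta M\ge\frac12M$, we have $s\ge\frac12kM$ and hence $k\le2C_1$. So $u(s)\ge c_u/M$ with $c_u=\min_{1\le k\le2C_1}c_k$.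

\emph{Upper bound.} For $1\le s\le C_1M$ only $1\le k\le C_1$ contribute to $u(s)$, because $W_k\ge kM$. Each contributes at most $\max f\le C_2/M$. Take $C_u=C_1C_2$.
\end{proof}

\subsection{Mixing of the clock chain}

\begin{lemma}\label{lem:clock}
Let $t_1=C_1M$. There are absolute constants $0<c_*<1<C_*<\infty$ such that, for $M$ large, $\frac{c_*}{2M}\le H^{t_1}(v,w)\le\frac{C_*}{2M}$ for all $v,w\in V$.
\end{lemma}

\begin{proof}
Let $F$ be the first renewal time for the clock chain started at $v$. Up to and including its first tick from $0$ the clock makes at most $M$ ticks. So $F$ is a sum of at most $M$ holding times, which, given the values of $d$ on the intervals passed, are independent and geometric with parameters at least $\frac14$. For $w=(p,d)$ let $g_w(r)$ be the probability, starting just after a renewal, of being at $w$ at time $r$ with no renewal in $(0,r]$. Then $\sum_{r\ge0}g_w(r)$ is the expected time spent at $w$ between two renewals. Each position is visited once in this period, with control bit of law $q$, so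
\[
\sum_{r\ge0}g_w(r)=\frac{q_d}{\alpha_d}=\frac43 .
\]
Decomposing according to the first and the last renewal up to time $t$,
\begin{equation}\label{eq:decomp}
H^t(v,w)=\mathbb P_v(F>t,\ \text{at }w\text{ at time }t)+\sum_{r_1+s+r=t}\mathbb P_v(F=r_1)\,u(s)\,g_w(r).
\end{equation}

\emph{Lower bound.} As $\mathbb EF\le4M$, Markov's inequality gives $\mathbb P_v(F\le8M)\ge\frac12$. Next, $\sum_{r\le8M}g_w(r)$ is at least the probability that, starting just after a renewal, $w$ is reached by time $8M$ and before the next renewal. The control bit at position $p$ equals $d$ with probability $q_d$; given all control bits, the time to reach $p$ has mean at most $4M$, so it is at most $8M$ with probability at least $\frac12$. Hence $\sum_{r\le8M}g_w(r)\ge\frac12q_d\ge\frac16$. In \eqref{eq:decomp} with $t=t_1$, the terms with $r_1,r\le8M$ have $(C_1-16)M\le s\le C_1M$, so by Lemma~\ref{lem:renewal} $H^{t_1}(v,w)\ge\frac{c_u}M\cdot\frac12\cdot\frac16$. Take $c_*=\min(\frac{c_u}6,\frac12)$.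

\emph{Upper bound.} The terms of \eqref{eq:decomp} with $s\ge1$ contribute at most $\frac{C_u}M\sum_{r_1}\mathbb P_v(F=r_1)\sum_rg_w(r)\le\frac43\cdot\frac{C_u}M$. The first term is at most $\mathbb P_v(F>t_1)$. The terms with $s=0$ add up to at most the probability that exactly one renewal occurs by time $t_1$, hence to at most $\mathbb P(F+T'>t_1)$ with $T'$ a copy of $T$ independent of $F$. Both $F$ and $F+T'$ are stochastically dominated by a sum $X$ of $2M$ independent $\mathrm{Geom}(\frac14)$ variables. Here $\mathbb EX=8M$, $\mathrm{Var}\,X=24M$ and $t_1\ge16M$, so Chebyshev's inequality bounds each of the two probabilities by $\frac{24M}{(8M)^2}=\frac3{8M}$. Take $C_*=\frac83C_u+\frac32$.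
\end{proof}

\subsection{End of the proof}
Let $\pi_V=\frac1{2M}$ be the uniform law on $V$. By Lemmas~\ref{lem:clock} and~\ref{lem:doeblin}, $\|H^{jt_1}(v,\cdot)-\pi_V\|_{TV}\le(1-c_*)^j$ for $j\ge0$. The upper bound in Lemma~\ref{lem:clock} turns this into a pointwise bound: for $k\ge1$, using $\pi_VH^{t_1}=\pi_V$,
\[
|H^{kt_1}(v,w)-\pi_V(w)|\le\sum_{v'}\bigl|H^{(k-1)t_1}(v,v')-\pi_V(v')\bigr|\,H^{t_1}(v',w)\le2(1-c_*)^{k-1}C_*\,\pi_V(w).
\]
We have $kt_1\ge52kM\ge104kn$, so $2^ne^{-kt_1/32}\le e^{(\ln2-3.25k)n}\le e^{-2kn}$. By \eqref{eq:red},
\[
d_\infty(kt_1)\le2C_*(1-c_*)^{k-1}+e^{-2kn}\qquad(k\ge1).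
\]
For $\varepsilon\in(0,1)$ both terms are at most $\varepsilon/2$ for some integer $k$ with $1\le k\le C'(1+\log(1/\varepsilon))$, where $C'$ is an absolute constant. Since $d_\infty$ is non-increasing and $t_1=C_1M\le4C_1n$, we get $d_\infty(t)\le\varepsilon$ for all $t\ge4C_1C'n(1+\log(1/\varepsilon))$. This proves Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{1}
\bibitem{simons}
\emph{Simons Workshop on Approximate Counting, Markov Chains and Phase Transitions: Open Problem Session}, Open Question 10.2,
\url{https://simons.berkeley.edu/sites/default/files/docs/4458/openproblems.pdf}.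
\end{thebibliography}

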